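# Isochronous centers of the Kukles homogeneous systems

## 1. The isochronous systems in every degree

Throughout, $n\ge 2$ is an integer, $Q=Q_n$ is a real homogeneous polynomial of degree $n$ that is not identically zero, and we study the planar system
$$\dot x=-y,\qquad \dot y=x+Q(x,y). \tag{1}$$
It is called a Kukles homogeneous system of degree $n$.

**Theorem 1.** Let $n\ge2$ and let $Q\not\equiv0$ be a real homogeneous polynomial of degree $n$. The origin of (1) is an isochronous center if and only if $n$ is even, $n\ge4$, and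
$$Q(x,y)=\lambda\,x^{n-3}y\,(x^2+y^2)\quad\text{for some }\lambda\in\mathbb R\setminus\{0\}.$$

Let us unpack this. The origin is a *center* if a punctured neighbourhood of it is filled with closed orbits. The center is *isochronous* if all periodic solutions surrounding it have the same period. For $Q\equiv0$ we get the linear center, where every solution has period $2\pi$; this case is excluded. The question is which nonlinear terms $Q$ keep this property. The theorem says: none in odd degree, none in degree $2$, and in each even degree $n\ge4$ a one-parameter family.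

The parameter $\lambda$ is only a matter of scale. Call two systems equivalent if one is carried to the other by a linear change of $(x,y)$ together with a constant rescaling of $t$. For a positive integer $m$ put
$$\dot x=-y,\qquad \dot y=x+x^{2m-1}y\,(x^2+y^2), \tag{2}$$
a system of degree $2m+2$.

**Corollary 2.** For every $n\ge2$ and every nonzero homogeneous $Q$ of degree $n$: if the origin is an isochronous center of (1), then $n=2m+2$ for some integer $m\ge1$, and (1) is equivalent to (2) with this $m$.

**Proof from Theorem 1.** Write $N=n-1$. Substituting $x=\mu X$, $y=\mu Y$ with $\mu\ne0$ turns (1) into $\dot X=-Y$, $\dot Y=X+\mu^{N}Q(X,Y)$. For $n=2m+2$ the number $N$ is odd, so there is a real $\mu\neq0$ with $\mu^N\lambda=1$. This gives (2). $\square$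

Corollary 2 answers affirmatively the question posed as Conjecture 2 in "Centers for the Kukles homogeneous systems with odd degree". The problem statement records the following as known: for $n=2,3$ there is no isochronous center; for $n=4$ there is exactly one up to equivalence, namely (2) with $m=1$; for $n=5,7$ there is none. The proof below uses none of this.

## 2. Periods, three symmetries, and the textbook facts

"Period" means minimal period. Put $N=n-1$ throughout. In polar coordinates with $r$ small,
$$\dot\theta=\frac{x\dot y-y\dot x}{r^2}=1+\frac{xQ}{r^2}\to 1\quad\text{uniformly as } r\to0 .$$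
A small closed orbit around the origin winds once, with $\dot\theta>0$, so its period tends to $2\pi$ as the orbit shrinks. Hence **an isochronous center of (1) has period exactly $2\pi$**.

Three substitutions preserve the form (1):

* (S1) $(y,t)\to(-y,-t)$, which replaces $Q$ by $Q(x,-y)$;
* (S2) $(x,t)\to(-x,-t)$, which replaces $Q$ by $-Q(-x,y)$;
* (S3) $x=\mu X$, $y=\mu Y$, $\mu\ne0$, which replaces $Q$ by $\mu^NQ$.

To check (S2), put $X=-x$ and $\tau=-t$. Then $dX/d\tau=\dot x=-y$ and $dy/d\tau=-\dot y=-x-Q(x,y)=X-Q(-X,y)$. For (S1), put $Y=-y$ and $\tau=-t$. Then $dx/d\tau=-\dot x=-Y$ and $dY/d\tau=\dot y=x+Q(x,-Y)$. None of the three changes periods, so isochronicity is preserved.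

Textbook facts that we use:

* (F1) The flow $\Phi_t(p)$ of a polynomial vector field is analytic on its open domain. A solution with finite maximal time leaves every compact set.
* (F2) The indices of the singular points enclosed by a closed orbit add up to $1$. A singular point has index $1$ if its Jacobian determinant is positive and index $-1$ (saddle) if it is negative.
* (F3) In the plane, a closed orbit meets a transversal segment at most once.
* (F4) If an orbit crosses a transversal, then the crossing point and time of nearby orbits depend analytically on the initial point (implicit function theorem).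
* (F5) Near a regular point there is a flow box: the orbits are parallel segments, called plaques. A connected piece of an orbit inside the box lies in one plaque.
* (F6) Two analytic functions on an interval that agree on a subinterval agree everywhere.
* (F7) If (1) is invariant under (S1) or (S2), the origin is a center: near $0$ an orbit turns around the origin, so it crosses the axis of reflection on both sides, and the arc between the crossings together with its mirror image is a closed orbit.

**Example (a running one).** Take $n=4$, $Q=xy^3$. Since $-Q(-x,y)=Q(x,y)$, the origin is a center by (F7). Here $\dot y=x(1+y^3)$, so the line $y=-1$ is invariant. We return to this system several times. It is a center, and it will turn out not to be isochronous.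

## 3. The family $\lambda x^{n-3}y(x^2+y^2)$ has period $2\pi$

This is the "if" half of Theorem 1. Let $n\ge4$ be even and $Q=\lambda x^{n-3}y(x^2+y^2)$. Since $n-3$ is odd, $-Q(-x,y)=Q(x,y)$, and the origin is a center by (F7). Using $y=-\dot x$,
$$\dot\theta=1+\frac{xQ}{r^2}=1+\lambda x^{n-2}y=1-\lambda x^{n-2}\dot x=1-\frac{d}{dt}\Big(\frac{\lambda x^N}{N}\Big).$$
So $\theta+\lambda x^N/N-t$ is constant along orbits. On a closed orbit around $0$, after one period $T$ the coordinate $x$ has returned and $\theta$ has changed by $\pm2\pi$. Hence $T=\pm2\pi$, i.e. $T=2\pi$. $\square$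

From here on, **the origin is an isochronous center of (1) and $Q\not\equiv0$**. We must find $Q$.

## 4. The period to second order, and degrees two and three by hand

The first thing to try is to expand the return map and the period for small orbits and set the coefficients equal to what they must be. Put $q(\theta)=Q(\cos\theta,\sin\theta)$, $c=\cos\theta$, $s=\sin\theta$, $\rho=r^N$, and
$$A=N q\,s,\qquad B=q\,c .$$
From $\dot r=(x\dot x+y\dot y)/r=yQ/r=r^n q s$ we get $\dot\rho=\rho^2A$, and $\dot\theta=1+\rho B$.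

**Lemma 3.** With integrals over $[0,2\pi]$ and $\alpha$ any antiderivative of $A$,
$$\int A=\int B=0,\qquad \int AB=0,\qquad \int\alpha B=\int B^2. \tag{3}$$

**Proof.** Let $u=\rho/(1+\rho B)$, that is, $1/u=1/\rho+B$. Then $dt/d\theta=1/(1+\rho B)=1-uB$ and
$$\frac{d}{d\theta}\frac1u=-\frac{A}{1+\rho B}+B'=-A(1-uB)+B',\qquad\text{so}\qquad \frac{du}{d\theta}=(A-B')u^2-AB\,u^3 .$$
Let $u(0)=\varepsilon$ and $u=\varepsilon+\varepsilon^2u_2+\varepsilon^3u_3+\cdots$. Order $\varepsilon^2$ gives $u_2'=A-B'$, so $u_2=\alpha-B+B(0)$ with $\alpha(0)=0$. Order $\varepsilon^3$ gives $u_3'=2u_2u_2'-AB$, so $u_3=u_2^2-\int_0^\theta AB$. Closedness $u(2\pi)=u(0)$ gives $u_2(2\pi)=0$, i.e. $\int A=0$, and then $u_3(2\pi)=0$, i.e. $\int AB=0$. The period is $\int(1-uB)\,d\theta=2\pi$, so $\int uB=0$. Order $\varepsilon$ gives $\int B=0$. Order $\varepsilon^2$ gives $\int(\alpha-B+B(0))B=0$, which is the last condition. Because $\int B=0$, the additive constant in $\alpha$ does not matter. $\square$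

Write $E=\int\alpha B-\int B^2$. When $\int A=\int B=0$ and all orbits close up, the proof shows that the period is $2\pi-\varepsilon^2E+O(\varepsilon^3)$.

**Degree 2, one example.** For $Q=y^2$: $A=s^3$, $\alpha=-c+c^3/3$, $B=cs^2$. Since $\int c^2s^2=\pi/4$ and $\int c^4s^2=\int c^2s^4=\pi/8$, we get $E=-\frac\pi4+\frac\pi{24}-\frac\pi8=-\frac\pi3$. The origin is a center (invariance under (S1)) with period $2\pi+\frac\pi3\varepsilon^2+O(\varepsilon^3)$: not isochronous.

**Degree 3, completely.** Let $Q=a_0y^3+a_1xy^2+a_2x^2y+a_3x^3$. Then $\int A=2\int(a_0s^4+a_2c^2s^2)=\frac{\pi}{2}(3a_0+a_2)$ and $\int B=\int(a_1c^2s^2+a_3c^4)=\frac\pi4(a_1+3a_3)$. So $Q=a_0(y^3-3x^2y)+a_3(x^3-3xy^2)$, that is, $q=a_3\cos3\theta-a_0\sin3\theta=R\cos(3\theta+\varphi)$. Now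
$$A=R[\sin(4\theta+\varphi)-\sin(2\theta+\varphi)],\qquad B=\tfrac R2[\cos(4\theta+\varphi)+\cos(2\theta+\varphi)],$$
and we may take $\alpha=R[-\frac14\cos(4\theta+\varphi)+\frac12\cos(2\theta+\varphi)]$. Hence $\int\alpha B=\frac{R^2}{2}\pi\cdot\frac14=\frac{\pi R^2}8$, $\int B^2=\frac{\pi R^2}2$, and $E=-\frac{3\pi R^2}8$. So $R=0$ and $Q\equiv0$: there is no isochronous center in degree 3.

## 5. The second-order conditions when a high power of $x$ divides $Q$

In general degree, (3) is a handful of equations for $n+1$ coefficients. It becomes strong when $Q$ has a large factor $x^j$. We evaluate it in two situations: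

* (a) $n\ge4$ is even and $Q=x^{n-3}(a_0y^3+a_1xy^2+a_2x^2y+a_3x^3)$;
* (b) $n\ge2$ is arbitrary and $Q=x^{n-2}(a_1y^2+a_2xy+a_3x^2)$; here put $a_0=0$.

**Step 1: moments.** We collect the integrals needed. Let $\mu(i,j)=\int c^{2i}s^{2j}$. Integrating $(c^{2i+1}s^{2j-1})'$ gives $\mu(i+1,j-1)=\frac{2i+1}{2j-1}\mu(i,j)$. Hence, with a common factor $\omega>0$,
$$m_1:=\mu(n-2,3)=15\omega,\quad m_2:=\mu(n-1,2)=3(2n-3)\omega,\quad m_3:=\mu(n,1)=(2n-1)(2n-3)\omega,\quad m_4:=\mu(n+1,0)=(2n+1)m_3 .$$

**Step 2: splitting by parity in $\theta$.** This separates the pairs $(a_0,a_2)$ and $(a_1,a_3)$. Write $q=q_o+q_e$ with odd part $q_o=a_0c^{n-3}s^3+a_2c^{n-1}s$ and even part $q_e=a_1c^{n-2}s^2+a_3c^n$. Put $A_o=Nq_os$, $B_o=q_oc$, $A_e=Nq_es$, $B_e=q_ec$. Let $\alpha_o$ be the odd antiderivative of the even function $A_o$, and $\alpha_e$ an antiderivative, automatically even, of the odd function $A_e$. So $\alpha_o,B_o$ are odd and $\alpha_e,B_e$ are even. If $\int A_o=0$, all these functions are $2\pi$-periodic, the cross terms integrate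 to $0$, and $E=E_o+E_e$ with $E_o=\int\alpha_oB_o-\int B_o^2$ and $E_e=\int\alpha_eB_e-\int B_e^2$.

**Step 3: $E_o$ for $n$ even.** Here $\int A=\int B=0$ hold automatically, since the integrands involve odd powers of $c$ or are odd. With $s^3=s-c^2s$,
$$B_o=\beta',\qquad\beta=-a_0\frac{c^N}{N}+(a_0-a_2)\frac{c^{n+1}}{n+1},\qquad A_o=N(a_0c^{n-3}s^4+a_2c^{n-1}s^2).$$
Integrating by parts, $\int\alpha_oB_o=-\int A_o\beta$. With $\mu(n-2,2)=m_1+m_2$ and $\mu(n-1,1)=m_2+m_3$,
$$-\int A_o\beta=a_0^2\Big(m_1+m_2-\tfrac N{n+1}m_2\Big)+a_0a_2\Big(m_2+m_3+\tfrac N{n+1}(m_2-m_3)\Big)+a_2^2\tfrac N{n+1}m_3 .$$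
Also $\int B_o^2=a_0^2m_1+2a_0a_2m_2+a_2^2m_3$. Since $1-\frac N{n+1}=\frac2{n+1}$,
$$E_o=\tfrac2{n+1}\big[a_0^2m_2+a_0a_2(m_3-m_2)-a_2^2m_3\big]=\tfrac2{n+1}(a_0-a_2)(a_0m_2+a_2m_3)=\tfrac{2(2n-3)\omega}{n+1}(a_0-a_2)\big(3a_0+(2n-1)a_2\big).$$

**Step 4: $E_e$ for any $n$.** Here $\alpha_e=-a_1c^N+\frac N{n+1}(a_1-a_3)c^{n+1}$ and $B_e=a_1c^{n-1}s^2+a_3c^{n+1}$. With $\mu(n,0)=m_3+m_4$,
$$E_e=-a_1^2(m_2+m_3)-a_1a_3(m_3+m_4)+\tfrac N{n+1}(a_1-a_3)(a_1m_3+a_3m_4)-a_1^2m_2-2a_1a_3m_3-a_3^2m_4 .$$
The coefficient of $a_1^2$ is $-\frac2{n+1}[(n+1)m_2+m_3]$. The coefficient of $a_1a_3$, times $n+1$, is $-(4n+2)m_3-2m_4=-4m_4$. The coefficient of $a_3^2$ is $-\frac{2n}{n+1}m_4$. Therefore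
$$E_e=-\tfrac{2(2n-3)\omega}{n+1}\,\Pi(a_1,a_3),\qquad \Pi(a_1,a_3)=(5n+2)a_1^2+(4n^2-1)(2a_1a_3+na_3^2).$$
The form $\Pi$ is **positive definite**, because $(4n^2-1)^2-n(5n+2)(4n^2-1)=-(4n^2-1)(n+1)^2<0$.

**Step 5: $\int AB$.** In $\int AB=N\int q^2sc$ only the cross term survives by parity:
$$\int AB=2N\int q_oq_e\,sc=2N\int c^{2n-4}s^2(a_0s^2+a_2c^2)(a_1s^2+a_3c^2).$$

Together, for $n$ even, (3) gives
$$(a_0-a_2)\big(3a_0+(2n-1)a_2\big)=\Pi(a_1,a_3), \tag{4}$$
$$15a_0a_1+3(2n-3)(a_0a_3+a_1a_2)+(2n-1)(2n-3)a_2a_3=0. \tag{5}$$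

**Proposition 4.** $x^{n-2}$ does not divide $Q$. In particular $n\ge3$.

**Proof.** Suppose we are in situation (b). If $n$ is even, (4) with $a_0=0$ reads $-(2n-1)a_2^2=\Pi(a_1,a_3)$. The left side is $\le0$ and the right side is $\ge0$, so $a_1=a_2=a_3=0$. If $n$ is odd, $0=\int A=Na_2\int c^{n-1}s^2$ gives $a_2=0$. Then $E=E_e=0$ gives $\Pi(a_1,a_3)=0$ and $a_1=a_3=0$. Both contradict $Q\not\equiv0$. For $n=2$ the factor $x^{n-2}=1$ always divides, so $n\ge3$. $\square$

**Notation from now on.** Let $\ell\ge0$ be the exact multiplicity of $x$ in $Q$, and $k=n-\ell-2\ge1$. Then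
$$Q=\sum_{i=0}^{k+2}a_ix^{\ell+i}y^{k+2-i}=x^\ell y^{k+2}g(x/y),\qquad g(z)=\sum_{i=0}^{k+2}a_iz^i,\qquad a_0\ne0,\qquad M:=\ell+1 .$$
Let $a=a_{k+2}$ be the coefficient of $x^n$. In the systems of Theorem 1, $\ell=n-3$ is odd and $k=1$. Our first goal is to prove this.

## 6. A non-isochronous system that passes every second-order test

Could one continue with such expansions? Here is where (3) stops. Let $n\ge4$ be even and
$$Q=x^{n-3}y\Big(y^2-\frac3{2n-1}x^2\Big),\qquad\text{e.g. } Q=xy\big(y^2-\tfrac37x^2\big)\text{ for }n=4 .$$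
Here $a_0=1$, $a_1=a_3=0$, $a_2=-\frac3{2n-1}$. The second factor in (4) vanishes, and (5) is trivial, so all conditions (3) hold. The origin is even a center, by (S2). Yet the system is not isochronous; Proposition 17 below will show it. So (3) cannot separate this system from the true one, $a_2=1$. For $k\ge2$ the conditions (3) do not even have the convenient form of Section 5.

The way past this point is global. Isochronicity near the origin propagates by analyticity to orbits that reach $|y|=\infty$, and for $k=1$ even *through* $y=\infty$. There a uniform bound $2\pi$ on times contradicts the asymptotics unless $Q$ is as claimed.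

## 7. Shape of the closed orbits and the annulus of period $2\pi$

**Lemma 5.** Every closed orbit $\gamma$ of (1) encloses the origin and no other singular point. It meets $\{y=0\}$ in exactly two points $(x_\pm,0)$, $x_-<0<x_+$. It consists of these points, an upper arc ($y>0$) and a lower arc ($y<0$), both graphs over $(x_-,x_+)$ with $y\to0$ at the ends. It meets each open half of the $y$-axis exactly once, transversally.

**Proof.** The singular points are $(x_0,0)$ with $x_0(1+ax_0^N)=0$. The Jacobian determinant is $1+Q_x$, which is $1$ at the origin (index $1$) and $1+nax_0^N=1-n<0$ at the others (index $-1$). By (F2), $\gamma$ encloses the origin and no saddle.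

Let $x_+>0$ be the maximum of $x$ on $\gamma$. There $\dot x=0$, so $y=0$, and $\ddot x=-\dot y\le0$. The point is regular, so $\dot y=x_+(1+ax_+^N)>0$. The function $1+ax^N$ is monotone on $x\ge0$, equals $1$ at $0$ and is positive at $x_+$; hence it is positive on $[0,x_+]$. In the same way, at the minimum $x_-<0$ we get $\dot y=x_-(1+ax_-^N)<0$, and $1+ax^N>0$ on $[x_-,0]$. So $\gamma$ crosses $\{y=0\}$ only upwards where $x>0$ and only downwards where $x<0$. The segment $(0,x_+]\times\{0\}$ is transversal, so by (F3) $\gamma$ meets it only at $x_+$; likewise on the left. Removing the two points leaves one arc with $y>0$ and one with $y<0$. On each, $\dot x=-y$ has constant sign, so the arc is a graph over $(x_-,x_+)$. On the $y$-axis away from the origin $\dot x=-y\ne0$, which gives transversality. $\square$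

**The annulus.** Let $H_+\in(0,\infty]$ be the supremum of the $H$ such that for all $h\in(0,H)$ the solution through $(0,h)$ is $2\pi$-periodic. For $h<H_+$ let $\gamma_h$ be its orbit and $(0,-h_-(h))$ its lower crossing of the $y$-axis.

*The period of $\gamma_h$ is $2\pi$.* The minimal period is the first return time to the positive $y$-axis. It is continuous in $h$: the crossing is transversal, and the rest of $\gamma_h$ stays away from the closed positive half-axis. Its values lie in $\{2\pi/j:j=1,2,\dots\}$ and it equals $2\pi$ for small $h$. So it is $2\pi$ for all $h<H_+$.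

*The $\gamma_h$ are nested.* They are disjoint, since $\gamma_h$ meets the positive $y$-axis only at $(0,h)$. For $h<h'$ the point $(0,h)$ can be joined to the origin along the $y$-axis without meeting $\gamma_{h'}$, so $\gamma_h$ lies inside $\gamma_{h'}$. The part of the negative $y$-axis inside $\gamma_{h'}$ runs from $0$ to $-h_-(h')$; thus $h_-$ is increasing. It is continuous by (F4), and $h_-\to0$ as $h\to0$. Put $H_-=\lim_{h\to H_+}h_-(h)\in(0,\infty]$.

**Example.** For $Q=xy^3$, put $Y=1/y$. Along orbits $dY/dx=x(1+Y^3)$, hence $\int dY/(1+Y^3)=x^2/2+\text{const}$. An orbit starting at $(0,h)$, $h>0$, reaches $y=0$ at $x=\pm s$ with $s^2/2=\int_{1/h}^\infty dY/(1+Y^3)<\infty$. Then it closes below through a point $(0,1/l)$, $l<-1$, with $s^2/2=\int_{-\infty}^l dY/|1+Y^3|$; the last integral takes every value in $(0,\infty)$. So *all* orbits through $(0,h)$, $h>0$, are closed, and all closed orbits lie above $y=-1$. An annulus can be unbounded upward and bounded downward.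

## 8. Orbits near $|y|=\infty$

We now describe how solutions can escape in finite time. For $\sigma y>0$, $\sigma=\pm1$, put $W=|y|^{-k}$. From $d|y|/dt=\sigma\dot y$ and $\dot x=-y$, orbits are graphs satisfying
$$\frac{dW}{dx}=k|y|^{-k-2}(x+Q)=\mathcal G_\sigma(x,W):=k\big[\sigma^kx^\ell g(\sigma xW^{1/k})+xW^{1+2/k}\big]. \tag{6}$$
They are traversed with $x$ moving in direction $-\sigma$, and $dt=-\sigma W^{1/k}dx$. The function $\mathcal G_\sigma$ is continuous up to $W=0$, that is, up to $|y|=\infty$. The exponent $k$ in $W$ is chosen so that the leading term $\sigma^kkx^\ell a_0$ at $W=0$ does not depend on $W$.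

**Lemma 6.** If a solution has finite maximal forward time $t^*$ and $x(t)\ne0$ for $t<t^*$ near $t^*$, then $x(t)\to x^*\in\mathbb R$ and $|y(t)|\to\infty$ with constant sign of $y$ as $t\to t^*$.

**Proof.** We first exclude escape along directions of bounded slope. Let $p=y/x$ and $F(p)=Q(1,p)$. Then $\dot x=-px$ and $\dot p=1+p^2+x^NF(p)$, and $r\to\infty$. The polynomial $F$ has leading term $a_0p^{k+2}$; choose $P>0$ with $|F(p)|\ge\frac{|a_0|}2|p|^{k+2}$ for $|p|\ge P$. On $p=\pm P$ with $r$ large, $|x|$ is large, so $\dot p$ has the sign of $x^NF(\pm P)$, which is constant near $t^*$. So near $t^*$ each level $p=\pm P$ is crossed at most once, and eventually $|p|\le P$, or $p\ge P$, or $p\le-P$. If $|p|\le P$, then $|\frac d{dt}\ln|x||\le P$, so $x$ and $y=px$ stay bounded on the finite time interval, a contradiction. Hence $|y|\ge P|x|$, and $r\to\infty$ gives $|y|\to\infty$. So $y$ has constant sign, $x$ is monotone, and $x\to x^*\in[-\infty,\infty]$.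

It remains to exclude $|x^*|=\infty$. Since $g(z)=z^{k+2}F(1/z)$ for $z\ne0$ and $g(0)=a_0$, we have $|g|\ge|a_0|/2$, with constant sign, on $|z|\le1/P$. If $|x^*|=\infty$, the first term in (6) eventually has modulus $\ge k|a_0|/2$ and constant sign, while the second has modulus $k|x||y|^{-k-2}\le k|y|^{-k-1}/P\to0$. So $|W|\to\infty$ along the unbounded $x$-range, contradicting $W=|y|^{-k}\to0$. $\square$

**Lemma 7.** If $x^*\ne0$ in Lemma 6, then all solutions starting close enough to the given one also blow up in finite time.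

**Proof.** The reason is that the orbit hits $W=0$ transversally. Let $\xi=-\sigma(x-x^*)$, so $\dot\xi=|y|>0$ and $\xi\uparrow0$. The function $dW/d\xi=-\sigma\mathcal G_\sigma$ equals $e:=-\sigma^{k+1}k(x^*)^\ell a_0\ne0$ at $(x,W)=(x^*,0)$. Since $W>0$ tends to $0$ as $\xi\uparrow0$, $e<0$. In a box $|\xi|\le\epsilon$, $0\le W\le\epsilon$ we have $dW/d\xi\le-|e|/2$. At a suitable time $t_1<t^*$ the given solution, hence every nearby one, has $|\xi|<\epsilon/2$ and $0<W<\min(\epsilon,\epsilon|e|/8)$. From there $W$ reaches $0$ within $\Delta\xi\le\epsilon/4$, inside the box; that is, $|y|\to\infty$. The time needed is $\int W^{1/k}d\xi<\infty$. $\square$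

**Lemma 8.** Let $h_j\uparrow H_+$, and let $\psi$ be a solution whose initial point is a limit of points of $\gamma_{h_j}$. If for $t>0$ it stays in $x<0$ and blows up in finite forward time, then $x\to0^-$, $y\to-\infty$, and $H_-=\infty$. If for $t>0$ it stays in $x>0$ and blows up in finite forward time, then $x\to0^+$, $y\to+\infty$, and $H_+=\infty$.

**Proof.** Let $\psi$ stay in $x<0$. By Lemma 6 $x\to x^*$. By Lemma 7 $x^*=0$, because solutions on the closed orbits $\gamma_{h_j}$, which start arbitrarily close to $\psi(0)$, do not blow up. Since $x\uparrow0$ monotonically, $\dot x=-y>0$, so $y\to-\infty$. On $|x|\le1$, $0\le W\le1$ we have $|\mathcal G_-|\le C$. Let $\eta\in(0,1)$ with $(1+C)\eta<1$. Pick a time at which $-\eta<x<0$, $W<\eta$, $y<0$ on $\psi$. For large $j$ the same holds at a point of the lower arc of $\gamma_{h_j}$. Follow this arc to $x=0$: $W$ changes by at most $C\eta$ and stays below $1$, so $h_-(h_j)^{-k}\le(1+C)\eta$. As $\eta$ was arbitrary, $H_-=\infty$. In the other case $x\downarrow0$, so $\dot x=-y<0$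 and $y\to+\infty$. The same argument with $\mathcal G_+$ on the upper arc gives $h_j^{-k}\le(1+C)\eta$, so $H_+=\infty$. $\square$

## 9. The annulus is unbounded, and $x$ divides $Q$ to odd order

**Proposition 9.** $H_+=\infty$ or $H_-=\infty$.

**Proof.** Suppose both are finite; we follow the solution $\varphi$ with $\varphi(0)=(0,H_+)$. If $\varphi$ exists on $[0,2\pi]$, then $h\mapsto\Phi_{2\pi}(0,h)$ is analytic near $h=H_+$ and equals $(0,h)$ for $h<H_+$. By (F6) it equals $(0,h)$ also for $h$ slightly larger than $H_+$, contradicting the definition of $H_+$. So $\varphi$ blows up at some $t^*\le2\pi$. It first enters $x<0$, since $\dot x=-H_+<0$.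

If it stays in $x<0$, Lemma 8 gives $H_-=\infty$, a contradiction. Otherwise it returns to $x=0$ at a point which is not the origin and where $\dot x=-y\ge0$. So this point is $(0,-y_2)$ with $y_2>0$, and $\varphi$ enters $x>0$. If it then returned to $x=0$, by the same reasoning this would happen at some $(0,y_3)$, $y_3>0$, transversally. By (F4), for $h<H_+$ close to $H_+$ the orbit $\gamma_h$ would cross the positive $y$-axis near $(0,y_3)$; but it crosses only at $(0,h)$. So $y_3=H_+$ and $\varphi$ would be periodic, contradicting blow-up. Hence $\varphi$ stays in $x>0$ and blows up there. Its point $(0,-y_2)$ is a limit of the points $(0,-h_-(h_j))$, so $H_+=\infty$ by Lemma 8, again a contradiction. $\square$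

(S1) preserves the hypotheses, $\ell$ and $k$, and maps $\gamma_h$ to a closed orbit of period $2\pi$ through $(0,h_-(h))$. Since $h_-$ maps $(0,H_+)$ continuously and increasingly onto $(0,H_-)$, the case $H_-=\infty$ becomes the case $H_+=\infty$. **We therefore assume $H_+=\infty$ until the end of Section 10.** Every orbit through $(0,h)$, $h>0$, is closed with period $2\pi$.

Write $K=h^{-k}$ and let $W_K(x)$ describe the upper arc of $\gamma_h$, so $W_K(0)=K$ and $W_K>0$. Since $W\to\infty$ at the ends of the arc, $W_K$ is defined as long as it stays bounded. Fix $\varepsilon_0\in(0,1]$ with $|g(z)-a_0|\le|a_0|/4$ for $|z|\le\varepsilon_0$.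

**Proposition 10.** $\ell$ is odd and $a_0>0$. So $M=\ell+1\ge2$ is even.

**Proof.** If not, there is $\tau=\pm1$ with $\tau^{\ell+1}a_0<0$; we show that high upper arcs would hit $W=0$ on the side $\tau x>0$. With $\xi=\tau x\in[0,\varepsilon_0]$ and $W\le1$, (6) gives
$$\frac{dW}{d\xi}=k\big[\tau^{\ell+1}\xi^\ell g+\xi W^{1+2/k}\big]\le-\tfrac{3k}4|a_0|\xi^\ell+k\xi W^{1+2/k}.$$
While $0<W<2K\le1$, the last term contributes to $W$ at most $\frac k2(2K)^{1+2/k}$, which is $<K/2$ for small $K$. So $W<\frac32K$ persists, and the arc extends over $0\le\xi\le\varepsilon_0$. Then $W(\varepsilon_0)\le\frac32K-\frac{3k|a_0|}{4M}\varepsilon_0^M<0$ for small $K$, which is impossible. $\square$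

## 10. The passage time past $y=\infty$ forces $k=1$

The time spent by the upper arc over $|x|\le\delta$ is $\int W_K^{1/k}dx$. As a model, let $k=M=2$ and $W_K=K+x^2$. Then
$$\int_{-1}^1\sqrt{K+x^2}\,dx=\sqrt{1+K}+K\operatorname{arcsinh}(1/\sqrt K),$$
which exceeds its value at $K=0$ by a quantity of order $K\ln(1/K)$: it is not Lipschitz in $K$ at $0$. For $k=1$, $\int_{-1}^1(K+x^2)\,dx=\frac23+2K$ is Lipschitz. The rest of the orbit costs a time that is Lipschitz in $K$, and the total is constantly $2\pi$. So $k\ge2$ is contradictory.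

**Proposition 11.** $k=1$. Hence $n=\ell+3$ is even and $n\ge4$.

**Proof.** Suppose $k\ge2$.

**Step 1: two-sided bounds for $W_K$.** Let $\xi=|x|$, and let $\delta\in(0,\varepsilon_0]$, $K_0>0$ be small, $0<K\le K_0$. As long as $W_K\le1$ and $\xi\le\delta$, (6) gives on both sides, since $\ell$ is odd,
$$\tfrac{3k}4a_0\xi^\ell\le\frac{dW_K}{d\xi}=k\big[\xi^\ell g+\xi W_K^{1+2/k}\big]\le\tfrac{5k}4a_0\xi^\ell+k\xi W_K .$$
Integrating (for the upper bound with the factor $e^{-k\xi^2/2}$),
$$K+\tfrac{3ka_0}{4M}\xi^M\le W_K\le e^{k\delta^2/2}\big(K+\tfrac{5ka_0}{4M}\xi^M\big).$$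
For $\delta,K_0$ small the right side is $<1$, so the bounds hold on all of $|x|\le\delta$. With a constant $C$,
$$C^{-1}(K+\xi^M)\le W_K\le C(K+\xi^M). \tag{7}$$

**Step 2: $W_K$ is bi-Lipschitz in $K$.** For $W>0$ and $C^{-1}\xi^M\le W\le1$,
$$|\partial_W\mathcal G_+|\le C'\big(\xi^MW^{1/k-1}+\xi\big)\le C'',$$
because $\xi^MW^{1/k-1}\le C^{1-1/k}\,\xi^M\xi^{M(1/k-1)}=C^{1-1/k}\xi^{M/k}$. For $0<K'<K$ the difference $D=W_K-W_{K'}$ is positive by uniqueness and satisfies $|dD/d\xi|\le C''D$. So $e^{-C''\delta}(K-K')\le D\le e^{C''\delta}(K-K')$. Thus $W_K$ decreases, uniformly on $[-\delta,\delta]$, to a limit $W_0$ as $K\downarrow0$, with $W_0(\pm\delta)>0$ by (7), and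
$$c_1K\le W_K-W_0\le c_2K \tag{8}$$
with constants $c_1,c_2>0$.

**Step 3: the passage time is not Lipschitz.** Let $\tau(K)=\int_{-\delta}^\delta W_K^{1/k}dx$, which tends to $\tau(0):=\int_{-\delta}^\delta W_0^{1/k}dx$. Since $w\mapsto w^{1/k}$ is concave, $w^{1/k}-w_0^{1/k}\ge\frac1kw^{1/k-1}(w-w_0)$ for $w\geq w_0\ge0$, $w>0$. With (7) and (8),
$$\tau(K)-\tau(0)\ge\int_{-\delta}^\delta\tfrac1kW_K^{1/k-1}(W_K-W_0)\,dx\ge c_3K\int_0^\delta(K+\xi^M)^{1/k-1}d\xi .$$
As $K\to0$ the last integral tends to $\int_0^\delta\xi^{-M(1-1/k)}d\xi=\infty$, because $M(1-\frac1k)\ge2\cdot\frac12=1$. So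
$$\frac{\tau(K)-\tau(0)}K\to\infty. \tag{9}$$

**Step 4: where the limit orbit goes.** We prepare the comparison of the remaining times. Let $P_\pm(K)=(\pm\delta,W_K(\pm\delta)^{-1/k})$ for $0\le K\le K_0$. By (8), and since $W_0(\pm\delta)>0$, $|P_\pm(K)-P_\pm(0)|=O(K)$. The upper arc runs from $P_+(K)$ to $P_-(K)$. Let $\psi$ be the forward solution from $P_-(0)$. It cannot exist and stay in $x<0$ on $[0,2\pi]$, for then so would the solutions from $P_-(K)$ for small $K$, which reach $x=0$ in time $<2\pi$. So one of two cases holds.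

* (i) $\psi$ reaches $x=0$. The first such point is not the origin and is reached from $x<0$, so it is $(0,-y_2)$ with $y_2>0$, a transversal crossing. By continuity $H_-=y_2<\infty$.
* (ii) $\psi$ blows up in $x<0$. By Lemma 8, $x\to0^-$, $y\to-\infty$, and $H_-=\infty$.

Since $\ell$ is odd, (S2) preserves $\ell,k,a_0,H_\pm$; it maps upper arcs to upper arcs and $P_+$ to $P_-$. So the same dichotomy holds for the backward solution from $P_+(0)$ in $x>0$, and on both sides the case is decided by whether $H_-<\infty$.

**Step 5: the case $H_-<\infty$.** The time $L(K)$ from $P_-(K)$ forward to $x=0$ and the time $L'(K)$ from $x=0$ to $P_+(K)$ are $C^1$ functions of $P_\mp(K)$ by (F4). Hence $L(K)=L(0)+O(K)$ and $L'(K)=L'(0)+O(K)$. Subtract from $2\pi=\tau(K)+L(K)+L'(K)$ its limit as $K\to0$: $\tau(K)-\tau(0)=O(K)$, contradicting (9).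

**Step 6: the case $H_-=\infty$.** Now the lower arc also passes $|y|=\infty$. After (S1) we again have $H_+=\infty$ with the same $k,\ell$, so Proposition 10 and Steps 1–3 hold also for the lower arcs $\widetilde W_{\widetilde K}$ with $\widetilde K=h_-^{-k}\to0$. Take $\delta$ small enough for both, and also so small that $1+ax^N>0$ for $|x|\le\delta$. The lower passage time $\tilde\tau(\widetilde K)=\int_{-\delta}^\delta\widetilde W_{\widetilde K}^{1/k}dx$ satisfies $\tilde\tau(\widetilde K)\ge\tilde\tau(0)$ and $\tilde\tau(\widetilde K)\to\tilde\tau(0)$.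

The solution $\psi$ starts at $x=-\delta$ moving left and tends to $(0^-,-\infty)$, so it returns to $x=-\delta$. At the first return it comes from $x<-\delta$, so $\dot x\ge0$ and $y\le0$. Moreover $y\ne0$: an orbit through $(-\delta,0)$ has there $\dot x=0$ and $\ddot x=-\dot y=\delta(1+a(-\delta)^N)>0$, hence a strict local minimum of $x$, so it does not come from $x<-\delta$. Thus $\psi$ crosses $\{x=-\delta,\,y<0\}$ transversally. Each $\gamma_h$ meets this section only once, its lower arc being a graph. So the time $L(K)$ from $P_-(K)$ to it is $L(0)+O(K)$. By (S2) the time from $\{x=\delta,\,y<0\}$ to $P_+(K)$ is $L'(K)=L'(0)+O(K)$. Subtract from $2\pi=\tau(K)+\tilde\tau(\widetilde K)+L(K)+L'(K)$ its limit: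
$$0=(\tau(K)-\tau(0))+(\tilde\tau(\widetilde K)-\tilde\tau(0))+O(K)\ge\tau(K)-\tau(0)-C_1K$$
for some constant $C_1$, contradicting (9). So $k=1$. As $\ell$ is odd, $n=\ell+3$ is even and $\ge4$. $\square$

## 11. Leaves through $y=\infty$ when $k=1$

We start afresh, keeping only what has been proved about the degree and the factor $x^\ell$: $n\ge4$ is even, $\ell=n-3$ is odd, $k=1$. (The assumption $H_+=\infty$ is dropped; from now on only *small* closed orbits are used.) Since $N$ is odd, (S3) lets us take $a_0=1$:
$$Q=x^{n-3}(y^3+a_1xy^2+a_2x^2y+a_3x^3).$$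
(S2) keeps $a_0=1$ and changes $(a_1,a_2,a_3)$ into $(-a_1,a_2,-a_3)$. With $Y=1/y$,
$$\frac{dY}{dx}=Y^3(x+Q)=x^{n-3}+a_1x^{n-2}Y+a_2x^{n-1}Y^2+(x+a_3x^n)Y^3,\qquad dt=-Y\,dx. \tag{10}$$
The right side is *polynomial*, also at $Y=0$. So the orbits of (1) extend to an analytic foliation of $\mathbb R\times\mathbb{RP}^1\ni(x,y)$. By a foliation we mean a family of disjoint curves, the leaves, which near each nonsingular point look like parallel lines. In the chart $(x,y)$ the leaves are the orbits of (1); in the chart $(x,Y)$ they are the graphs of solutions of (10). The singular points are only the equilibria of (1). Along leaves the form $dt$ is analytic in both charts. After a leaf passes $Y=0$, the integral of $dt$ is no longer the time along one solution, since the sign of $Y$ changes, but it is still defined.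

**Examples.** For the linear center $Q=0$, (10) is $dY/dx=xY^3$. Its leaves are $Y=\pm(s^2-x^2)^{-1/2}$ and $Y=0$. For $Q=xy^3$, (10) is $dY/dx=x(1+Y^3)$. The leaf with $Y(0)=-\frac12$ rises, passes $Y=0$ at a finite $x$, and tends to $+\infty$ at a finite $x=s$: an orbit with $y\to+\infty$ is joined to one with $y\to-\infty$.

Let $x_R=|a_3|^{-1/N}$ if $a_3<0$ and $x_R=\infty$ otherwise; $x_L=a_3^{-1/N}$ if $a_3>0$ and $x_L=\infty$ otherwise. Since $N$ is odd, the singular points on $\{y=0\}$ are $0$, $x_R$ (if finite) and $-x_L$ (if finite). At most one of $x_R,x_L$ is finite.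

**Step 1: half-leaves.** We follow leaves from $(s,0)$ back to $x=0$. Let $s\in(0,x_R)$. At $(s,0)$: $\dot x=0$, $\dot y=s(1+a_3s^N)>0$, $\ddot x=-\dot y<0$. So near $(s,0)$ the leaf lies in $x\le s$ and gives two solutions of (10), $Y^u(x;s)\to+\infty$ and $Y^l(x;s)\to-\infty$ as $x\uparrow s$.

*Both extend to $[0,s)$.* Otherwise $|Y|\to\infty$ as $x\downarrow x_1$ for some $x_1\in[0,s)$, and an orbit arc of (1) in $x>x_1$ tends to $(x_1,0)$. If $x_1>0$, this point is regular, since $x_1<x_R$. In a flow box the end of the arc lies in a single plaque (F5), which must be that of $(x_1,0)$; but near $(x_1,0)$ its orbit lies in $x\le x_1$, a contradiction. If $x_1=0$, an orbit arc tends to the center, which is impossible, since a punctured neighbourhood of the center is filled with closed orbits.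

By uniqueness $Y^u>Y^l$ on $[0,s)$. For $s<s'$, comparing as $x\uparrow s$, we get $Y^u(\cdot;s)>Y^u(\cdot;s')$ and $Y^l(\cdot;s)<Y^l(\cdot;s')$ on $[0,s)$. Put
$$u_R(s)=Y^u(0;s)\;>\;l_R(s)=Y^l(0;s),\qquad T_R(s)=\int_0^s(Y^u-Y^l)\,dx>0 .$$
$T_R(s)$ is the integral of $dt$ along the leaf from $(x,Y)=(0,l_R)$ through $(x,y)=(s,0)$ to $(x,Y)=(0,u_R)$. It is finite, since near $(s,0)$ it is the time along an orbit of (1). For the linear center, $u_R=1/s=-l_R$ and $T_R=2\int_0^s(s^2-x^2)^{-1/2}dx=\pi$. For $Q=xy^3$, the function $u_R$ decreases from $\infty$ to $-1$ as $s$ runs over $(0,\infty)$.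

**Step 2: analyticity.** This is what allows continuation. For $s$ near a given $s_0$ and a fixed small $\eta>0$, the point $(x,y)(\eta)$ on the solution starting at $(s,0)$ depends analytically on $s$ and has $y>0$. From there solve the analytic system $dY/dx=\dots$, $dt/dx=-Y$ back to $x=0$. So $u_R(s)$ and the upper part of $T_R$, namely $\eta+\int_0^{x(\eta)}Y\,dx$, are analytic in $s$. The same holds for $l_R$ and the lower part. The maps $u_R$ and $l_R$ carry a point of the transversal $\{y=0\}$ along its leaf to the transversal $\{x=0\}$ (such maps are called holonomy maps). Following leaves the other way gives analytic local inverses, so the derivatives do not vanish. Thus $u_R$ is decreasing, $l_R$ is increasing, and both have analytic inverses.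

For small $s$ the leaf is a small closed orbit $\gamma_h$ and $u_R(s)=1/h\to\infty$ as $s\to0$. So $u_R$ maps $(0,x_R)$ onto some $(\kappa_R,\infty)$, and $\kappa_R>-\infty$ because $u_R>l_R$ and $l_R$ increases. Define $u_L,l_L,T_L,\kappa_L$ in the same way, via (S2), from the leaves through $(-s,0)$, $s\in(0,x_L)$, over $x\in(-s,0]$, with $T_L(s)=\int_{-s}^0(Y^u-Y^l)\,dx$.

**Step 3: continuation in $\kappa$.** We transport isochronicity. Put $\kappa^*=\max(\kappa_R,\kappa_L)$. For large $\kappa$ the leaf through $(x,Y)=(0,\kappa)$ is the small closed orbit $\gamma_{1/\kappa}$, of period $2\pi$. So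
$$l_R(u_R^{-1}(\kappa))=l_L(u_L^{-1}(\kappa))=:\lambda(\kappa),\qquad T_R(u_R^{-1}(\kappa))+T_L(u_L^{-1}(\kappa))=2\pi. \tag{11}$$
By analyticity (F6), **(11) holds for all $\kappa>\kappa^*$**. Since $T_R,T_L>0$, both times are $<2\pi$ there. Let $s_R^*=\lim_{\kappa\downarrow\kappa^*}u_R^{-1}(\kappa)\in(0,x_R]$ and $s_L^*=\lim_{\kappa\downarrow\kappa^*}u_L^{-1}(\kappa)\in(0,x_L]$. If $\kappa^*=\kappa_R$ then $s_R^*=x_R$; if $\kappa^*=\kappa_L$ then $s_L^*=x_L$.

**Lemma 12.** If $x_R<\infty$ then $s_R^*<x_R$. If $x_L<\infty$ then $s_L^*<x_L$.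

**Proof.** Near an equilibrium, orbits are slow, so $T_R$ would exceed $2\pi$. In detail, let $x_R<\infty$, suppose $s_R^*=x_R$, and let $T>0$. Since $(x_R,0)$ is an equilibrium, for $s<x_R$ near $x_R$ the solution with $(x,y)(0)=(s,0)$ exists and stays close to $(x_R,0)$, in particular in $x>0$, for $|t|\le T$. For small $t>0$ it has $y>0$. While $y>0$, $x$ decreases, so a return to $y=0$ would occur at some $x\in(0,x_R)$ with $\dot y\le0$; but $\dot y>0$ on $\{y=0,\ 0<x<x_R\}$. Hence $y>0$ for $0<t\le T$. In the same way $y<0$ for $-T\le t<0$: there $x<s$, and going backward the first zero of $y$ would have $\dot y\le0$. So these pieces belong to the upper and the lower branch. If $x(T)\ge x(-T)$, then on $(x(T),s)$ we have $Y^l<0<Y^u$ and $\int_{x(T)}^sY^u\,dx=T$, so $T_R(s)\ge T$. Otherwise use $\int_{x(-T)}^s(-Y^l)\,dx=T$, with $Y^u>0$ on $(x(-T),s)$. Hence $T_R(s)\to\infty$ as $s\to x_R$, contradicting $T_R<2\pi$ on $(0,s_R^*)$. The left case follows by (S2). $\square$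

By Lemma 12 and the sentence before it, $s_R^*=x_R=\infty$ or $s_L^*=x_L=\infty$. By (S2) we may **assume $s_R^*=x_R=\infty$; hence $a_3\ge0$ and $\kappa^*=\kappa_R$.**

## 12. Limit leaves and a time bound

**Step 1: the limits exist.** We let $s\to\infty$. Then $Y^u(x;s)$ decreases and $Y^l(x;s)$ increases to limits $Y^u_\infty(x)\ge Y^l_\infty(x)$, $x\in[0,\infty)$. On $[0,X]$ and for $s>s_0>X$ these solutions lie between the bounded functions $Y^l(\cdot;s_0)$ and $Y^u(\cdot;s_0)$. Passing to the limit in the integral equation, $Y^u_\infty$ and $Y^l_\infty$ are solutions of (10) on $[0,\infty)$. Moreover $Y^u_\infty(0)=\kappa^*$ and $Y^l_\infty(0)=\lambda^*:=\lim_{\kappa\downarrow\kappa^*}\lambda(\kappa)$. For $s>X$, $\int_0^X(Y^u_\infty-Y^l_\infty)\,dx\le T_R(s)\le2\pi$, and so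
$$\int_0^\infty(Y^u_\infty-Y^l_\infty)\,dx\le2\pi. \tag{12}$$
For $Q=xy^3$ both limits are the constant leaf $Y=-1$.

**Lemma 13.** Let $x_1>0$. Every solution of (10) with $Y(x_1)>Y^u_\infty(x_1)$ is some $Y^u(\cdot;s)$, $s>x_1$, so it tends to $+\infty$ at a finite $s>x_1$. Every solution with $Y(x_1)<Y^l_\infty(x_1)$ is some $Y^l(\cdot;s)$, so it tends to $-\infty$ at a finite $s>x_1$.

**Proof.** The function $s\mapsto Y^u(x_1;s)$, $s>x_1$, is continuous (as in Section 11, Step 2, with $x_1$ in place of $0$) and decreasing, with limit $Y^u_\infty(x_1)$ as $s\to\infty$. We show that it tends to $+\infty$ as $s\downarrow x_1$. For any small $t_0>0$ the solution of (1) from $(x_1,0)$ has $x(t_0)<x_1$. So for $s$ close to $x_1$ the solution from $(s,0)$ crosses $x=x_1$ at a time in $(0,t_0)$, with $0<y\le Ct_0$. Hence $Y^u(x_1;s)\ge1/(Ct_0)$. So every value above $Y^u_\infty(x_1)$ is taken. The argument for $Y^l$ is the same. $\square$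

**Step 2: an asymptotically autonomous equation.** We choose variables in which the behavior as $x\to\infty$ is visible. With $Z=xY$ and $v=x^N>0$, $x\,dY/dx+Y=x^{n-2}G(Z)+(Z+Z^3)/x$, and (10) becomes
$$\frac{dZ}{dv}=\frac1N\Big[G(Z)+\frac{Z+Z^3}v\Big],\qquad G(Z)=1+a_1Z+a_2Z^2+a_3Z^3, \tag{13}$$
while $Y\,dx=Z\,dv/(Nv)$. Let $Z^u\ge Z^l$, defined for all $v>0$, correspond to $Y^u_\infty,Y^l_\infty$. Then (12) reads
$$\int_0^\infty(Z^u-Z^l)\frac{dv}v\le2\pi N. \tag{14}$$
For large $v$, (13) is close to $N\,dZ/dv=G(Z)$. By Lemma 13, all solutions outside the strip $Z^l\le Z\le Z^u$ blow up. By (14), the strip cannot stay wide, because $\int^\infty dv/v$ diverges. So an attracting zero of $G$ leads to a contradiction: it would hold an interval of solutions that do not blow up. The next two propositions use this twice.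

## 13. The zeros of $G$ and the end of the proof

**Proposition 14.** $a_3=0$.

**Proof.** Suppose $a_3>0$.

**Step 1: the strip has positive width.** Now $x_L<\infty$, so by Lemma 12 $s_L^*<x_L$. Hence $\kappa^*=u_L(s_L^*)>l_L(s_L^*)=\lambda^*$, so $Y^u_\infty(0)>Y^l_\infty(0)$ and, by uniqueness, $Z^u>Z^l$ for all $v>0$.

**Step 2: $Z^u$ and $Z^l$ converge to the same zero of $G$.** Choose $Z_1>0$ with $G(Z)\ge\frac{a_3}2Z^3$ for $Z\ge Z_1$ and $G(Z)\le\frac{a_3}2Z^3$ for $Z\le-Z_1$. A solution of (13) with $|Z|\ge Z_1$ at some $v$ blows up at a finite larger $v$. So $|Z^u|,|Z^l|<Z_1$ for all $v$.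

A solution bounded on $[v_0,\infty)$ converges. Indeed, if $\liminf Z<\limsup Z$, take $w$ strictly between them with $G(w)\ne0$. For large $v$, $dZ/dv$ at $Z=w$ has the sign of $G(w)$, so the level $w$ is crossed at most once for large $v$, a contradiction. The limit is a zero of $G$, since otherwise $dZ/dv$ would tend to a nonzero constant. So $Z^u\to z_u$ and $Z^l\to z_l$ with $z_u\ge z_l$. If $z_u>z_l$, the integral in (14) would diverge. So $z_u=z_l=:z$ and $G(z)=0$.

**Step 3: $G$ increases through $z$.** Choose $\eta>0$ so that $G\ne0$ on $(z,z+\eta)$ and on $(z-\eta,z)$. Suppose $G<0$ on $(z,z+\eta)$. Take $w\in(z,z+\eta)$, and $v_1$ so large that $Z^u(v_1)<w$ and $dZ/dv<0$ at $Z=w$ for all $v\ge v_1$. Solutions with $Z^u(v_1)<Z(v_1)<w$ remain below $w$; but by Lemma 13 they tend to $+\infty$, a contradiction. So $G>0$ on $(z,z+\eta)$. Next suppose $G>0$ on $(z-\eta,z)$. With $w$ in this interval and $v_1$ large, solutions with $w<Z(v_1)<Z^l(v_1)$ remain above $w$, but must tend to $-\infty$, a contradiction. So $G<0$ on $(z-\eta,z)$.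 Hence $z$ is a zero of odd multiplicity at which $G$ changes sign from $-$ to $+$. So $G'\ge0$ near $z$, and $G$ is nondecreasing near $z$.

**Step 4: contradiction.** For large $v$, $d=Z^u-Z^l>0$ satisfies
$$N\frac{dd}{dv}=G(Z^u)-G(Z^l)+\frac{(Z^u+(Z^u)^3)-(Z^l+(Z^l)^3)}v>0 .$$
So $d$ is positive and increasing for large $v$, which contradicts $d\to0$. $\square$

**Proposition 15.** $a_1=0$ and $a_2\in\{1,-\frac3{2n-1}\}$.

**Proof.** Here the local conditions return. With $a_0=1$, $a_3=0$, (4) reads $(1-a_2)(3+(2n-1)a_2)=(5n+2)a_1^2\ge0$, so $-\frac3{2n-1}\le a_2\le1$. Condition (5) reads $a_1(15+3(2n-3)a_2)=0$, and $15+3(2n-3)a_2\ge15-\frac{9(2n-3)}{2n-1}>6$. So $a_1=0$, and (4) leaves the two values. $\square$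

**Proposition 16.** $a_2\ne-\frac3{2n-1}$.

**Proof.** This removes the system of Section 6. Suppose $a_2=-b$ with $b=\frac3{2n-1}>0$ and $a_1=a_3=0$, so $G=1-bZ^2$, which has the attracting zero $1/\sqrt b$. Let $w=2/\sqrt b$. At $Z=0$, $dZ/dv=\frac1N>0$. At $Z=w$, $dZ/dv=\frac1N[-3+(w+w^3)/v]<0$ for all $v\ge v_1$, with $v_1$ suitable. So for every $v_2\ge v_1$ all solutions with $Z(v_2)\in[0,w]$ stay in $[0,w]$ and exist for all $v\ge v_2$. But by Lemma 13 solutions with $Z(v_2)>Z^u(v_2)$ or $Z(v_2)<Z^l(v_2)$ blow up at a finite $v>v_2$. Hence $[0,w]\subset[Z^l(v),Z^u(v)]$ for all $v\ge v_1$, so $Z^u-Z^l\ge w$ there, and the integral in (14) diverges, a contradiction. $\square$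

**Proposition 17.** For even $n\ge4$ the system (1) with $Q=x^{n-3}y\big(y^2-\frac3{2n-1}x^2\big)$ has a center at the origin that satisfies (3) but is not isochronous.

**Proof.** Section 6 gives the center and (3). If it were isochronous, Sections 11 and 12 would apply to it: it has $a_0=1$, $a_3=0$, $x_R=x_L=\infty$, and the possible use of (S2) at the end of Section 11 leaves it unchanged. Proposition 16 would then give a contradiction. $\square$

**Proof of Theorem 1, conclusion.** Propositions 14, 15 and 16 leave $a_1=a_3=0$ and $a_2=1=a_0$. So in the normalized coordinates $Q=x^{n-3}y(x^2+y^2)$ with $n\ge4$ even, which is (2) with $n=2m+2$. Each of (S1), (S2), (S3) maps the set $\{\lambda x^{n-3}y(x^2+y^2):\lambda\ne0\}$ into itself: (S1) changes $\lambda$ to $-\lambda$, (S2) keeps $\lambda$ because $n-3$ is odd, and (S3) multiplies it by $\mu^N$. The inverses of these substitutions are of the same type. So in the original coordinates $Q=\lambda x^{n-3}y(x^2+y^2)$ with $\lambda\ne0$. Together with Section 3 this proves Theorem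 1, and with it Corollary 2, in all degrees, odd and even. $\blacksquare$
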